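# A solenoid hidden in an arc: elementary tolerance is not transitive

## 1. Two rays winding onto a solenoid

For an integer $m\ge 1$ let $\mathbb R/m\mathbb Z$ be the circle of circumference $m$. If $m\mid m'$ there is a natural surjection $\mathbb R/m'\mathbb Z\to\mathbb R/m\mathbb Z$. Let
$$\Sigma=\Big\{(\sigma_m)_{m\ge1}\in\prod_{m\ge1}\mathbb R/m\mathbb Z:\ \sigma_{m'}\mapsto\sigma_m\ \text{ whenever } m\mid m'\Big\}.$$
A *continuum* is a compact connected Hausdorff space. By the textbook facts on inverse limits over directed sets, an inverse limit of continua is a continuum, and if the bonding maps are onto then so are the projections. Hence $\Sigma$ is a continuum that projects onto every $\mathbb R/m\mathbb Z$; in particular it has more than one point. It is metrizable, being a subspace of a countable product of circles. Every real $x$ gives a point $(x\bmod m)_m$ of $\Sigma$, but there are many others: a point with $\sigma_1=0$ is a compatible family of integers modulo all $m$, and there are uncountably many of these, because a residue modulo $n!$ lifts in $n+1$ ways to a residue modulo $(n+1)!$.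

Now let $Q$ be the disjoint union of a left ray $\{x_L:x\ge 0\}$, a right ray $\{x_R:x\le 0\}$ and $\Sigma$, placed in $[-1,1]\times\prod_m\mathbb R/m\mathbb Z$ by
$$x_L\mapsto\Big(\tfrac{-1}{1+x},(x\bmod m)_m\Big),\qquad x_R\mapsto\Big(\tfrac{1}{1+|x|},(x\bmod m)_m\Big),\qquad \sigma\mapsto\big(0,(\sigma_m)_m\big).$$
Write $\lambda(q)$ for the first coordinate of $q\in Q$ and $q_m$ for the coordinate in $\mathbb R/m\mathbb Z$. The map is injective, since $\lambda$ tells the three parts apart and determines the parameter on each ray.

**$Q$ is compact metrizable.** All points of $Q$ have compatible coordinates $(q_m)_m$, and compatibility is a closed condition. If points of $Q$ converge in the product and the limit has first coordinate $0$, the limit is in $\Sigma$. If the first coordinate of the limit is not $0$, then eventually the points lie on one ray, their parameters converge, and the limit lies on that ray. So $Q$ is closed in a compact metrizable space.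

**Neighborhoods of points of $\Sigma$.** A point $\sigma\in\Sigma$ has the basic neighborhoods
$$\{q\in Q:\ |\lambda(q)|<\varepsilon,\ q_m\in O\},\qquad \varepsilon>0,\ m\ge1,\ O\text{ an open arc around }\sigma_m. \tag{1}$$
A basic neighborhood in the product restricts finitely many coordinates $q_{m_1},\dots,q_{m_r}$; if $m$ is a common multiple of the $m_i$, then $q_m$ determines all $q_{m_i}$ continuously, so one condition on $q_m$ suffices.

**$Q$ is connected.** Each ray meets every set (1): take a parameter of large absolute value with residue mod $m$ in $O$. So the closure of each ray contains $\Sigma$. The two closures are connected, share $\Sigma$, and cover $Q$.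

Finally let $r_0=(1+\lambda)/2:Q\to I=[0,1]$. It maps the left ray by an increasing homeomorphism onto $[0,\frac12)$, the right ray by an increasing homeomorphism onto $(\frac12,1]$, and $r_0^{-1}(\frac12)=\Sigma$. Also $r_0^{-1}(0)=\{0_L\}$ and $r_0(0_R)=1$. The point $0_L$ is the basepoint of $Q$. So $Q$ is an arc in which one interior point has been replaced by a solenoid.

What is $Q$ for? It has two features that pull in opposite directions. Topologically, $\Sigma$ attracts: a set that contains arbitrarily long intervals arbitrarily far out on the rays accumulates at every point of $\Sigma$, because an interval of length $m$ realizes every residue mod $m$. Logically, $\Sigma$ is invisible: we shall find a lattice $B_Q$ of closed sets of $Q$ such that, for finite unions of intervals in $I$ whose endpoints come from a dense set avoiding $\frac12$, the map $a\mapsto r_0^{-1}(a)$ preserves all first-order properties. The contrast between the two features answers the question posed next.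

## 2. Wallman bases and elementary tolerance

All spaces are compact Hausdorff, and $F(X)$ is the lattice of closed subsets of $X$. For closed $c$ we write $\partial c=c\setminus\operatorname{int}c$. "Almost all" means all but finitely many.

**Definition.** A *Wallman basis* (for short: basis) of $X$ is a sublattice $\mathcal B$ of $F(X)$ that contains $\emptyset$ and $X$, is closed under finite unions and finite intersections, and is a base for the closed sets: every closed set is an intersection of members of $\mathcal B$. It is regarded as a bounded lattice $(\mathcal B,\cup,\cap,\emptyset,X)$, with the constants $0,1$ of the language naming $\emptyset,X$. Elementary equivalence is meant in the first-order language of bounded lattices.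

**Definition.** $X$ and $Y$ are *elementarily tolerant*, $X\equiv Y$, if there are bases $\mathcal B$ of $X$ and $\mathcal C$ of $Y$ that are elementarily equivalent lattices.

The relation is reflexive and symmetric. Is it transitive? The problem is taken from "Taxonomies Of Model-Theoretically Defined Topological Properties" (http://www.mscs.mu.edu/~paulb/Paper/taxonomies.pdf). Its statement records as known that the transitive closure of $\equiv$ is the relational composition $\equiv\circ\equiv$, so that $X$ and $Y$ are related by the closure exactly when some compact Hausdorff $Z$ satisfies $X\equiv Z$ and $Z\equiv Y$. Here is what we shall prove.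

**Theorem.** (ZFC) There are continua $X,Y,Z$, with $X$ and $Z$ metrizable, such that $X\equiv Z$ and $Z\equiv Y$ but $X\not\equiv Y$. So elementary tolerance is not transitive.

Two facts about bases are used all the time.

**(F1)** *If $B$ is a basis of $K$, $e$ is closed, $O$ is open and $e\subseteq O$, then there is $b\in B$ with $e\subseteq\operatorname{int}b\subseteq b\subseteq O$.* By normality choose an open $O'$ with $e\subseteq O'\subseteq\overline{O'}\subseteq O$. The closed set $\overline{O'}$ is an intersection of members of $B$. By compactness finitely many of these have their intersection $b$ inside $O$. Then $b\in B$ and $e\subseteq O'\subseteq b$.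

**(F2)** *Let $B$ be a sublattice of $F(K)$ containing $\emptyset,K$. If for all closed $e$ and open $O\supseteq e$ there is $b\in B$ with $e\subseteq b\subseteq O$, then $B$ is a basis.* For $x\notin e$ take $O=K\setminus\{x\}$: some $b\in B$ contains $e$ and misses $x$. So $e$ is an intersection of members of $B$.

If every point of $K$ has arbitrarily small neighborhoods in $B$, the hypothesis of (F2) holds: cover $e$ by finitely many such neighborhoods inside $O$ and take their union.

**Example (arcs).** Let $J=[p,q]$ with $p<q$, and let $E\subseteq J$ be dense with $p,q\in E$. Let $B(J,E)$ be the family of finite unions of intervals $[s,t]$ with $s\le t$ in $E$, including $\emptyset$. Points $\{s\}=[s,s]$ with $s\in E$ are allowed. This is a sublattice, since $[s,t]\cap[s',t']$ is empty or again such an interval, and every point has arbitrarily small neighborhoods of the form $[s,t]$. So it is a basis of $J$. We write $B(J)=B(J,J)$.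

**The finite case.** If $X$ is finite, its only basis is $F(X)$, because every closed set is already a finite intersection of basis members. If $Y\equiv X$, some basis of $Y$ is elementarily equivalent to a finite lattice, hence isomorphic to it; so $Y$ has finitely many closed sets and $F(Y)\cong F(X)$. Hence $|X|=|Y|$, and $\equiv$ is transitive on finite spaces.

**Connectedness.** A clopen set belongs to every basis, by (F1) with $e=O$. So the sentence $\forall x,y\,(x\cap y=0\wedge x\cup y=1\to x=0\vee y=0)$ holds in a basis of $X$ if and only if $X$ is connected, whichever basis we took. A sentence with this independence can prove non-tolerance.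

**Where transitivity gets stuck.** Suppose $X\equiv Z$ and $Z\equiv Y$. If one and the same basis of $Z$ served on both sides, transitivity of elementary equivalence would give $X\equiv Y$ at once. But different bases of one space can have different theories, even for $I$. The basis $B(I)$ has atoms, namely the points. Now choose disjoint dense sets $E_l,E_r\subseteq(0,1)$ and take finite unions of intervals $[s,t]$ with $s<t$, $s\in E_l\cup\{0\}$, $t\in E_r\cup\{1\}$. An intersection of two such intervals is $[\max s,\min t]$ or empty, and never a single point, because no left endpoint is a right endpoint. So this is again a sublattice, and again a basis, but it has no atoms: every such interval properly contains another one.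

Accordingly, a counterexample needs two ingredients: a sentence whose truth value is the same in all bases of $X$, and the opposite in all bases of $Y$, and a space $Z$ with bases of both kinds.

## 3. A sentence about boundaries

Write $u\subseteq v$ for $u\cap v=u$, and consider the following lattice formulas.

* $x\lhd y:\ \exists w\,(w\cap x=0\wedge w\cup y=1)$;
* $\delta(c,h):\ \exists e,g,e',g'\,(e\lhd c\wedge g\cap c=0\wedge e'\lhd h\wedge g'\cap h=0\wedge e\cup g\cup e'\cup g'=1)$;
* $\zeta(c):\ \forall e,g\,\big(e\cap g=0\to\exists h\,(e\subseteq h\wedge h\cap g=0\wedge\delta(c,h))\big)$;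
* $\psi:\ \forall c\,\zeta(c)$.

**Lemma 1.** Let $B$ be a basis of $K$ and $x,y,c,h\in B$. (i) $B\models x\lhd y$ iff $x\subseteq\operatorname{int}y$. (ii) $B\models\delta(c,h)$ iff $\partial c\cap\partial h=\emptyset$. (iii) $B\models\zeta(c)$ iff $\partial c$ is totally disconnected. Consequently $B\models\psi$ iff $\partial c$ is totally disconnected for all $c\in B$.

*Proof.* (i) If $x\subseteq\operatorname{int}y$, apply (F1) to the closed set $K\setminus\operatorname{int}y$ inside the open set $K\setminus x$; the resulting $w\in B$ satisfies $w\cap x=\emptyset$ and $w\cup y=K$. Conversely, given $w$, the open set $K\setminus w$ contains $x$ and lies in $y$.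

(ii) If $\delta(c,h)$ holds, then by (i) $e\subseteq\operatorname{int}c$, while $g\subseteq K\setminus c$; so $e\cup g$ misses $\partial c$. Likewise $e'\cup g'$ misses $\partial h$. As the four sets cover $K$, no point lies in both boundaries. Conversely, if $\partial c\cap\partial h=\emptyset$, the open sets $\operatorname{int}c$, $K\setminus c$, $\operatorname{int}h$, $K\setminus h$ cover $K$. By normality this cover shrinks to a closed cover, and (F1) enlarges its members, inside the four open sets, to members $e,g,e',g'$ of $B$.

(iii) Let $\partial c$ be totally disconnected and let $e,g\in B$ be disjoint. In a compact totally disconnected space, disjoint closed sets can be separated by a clopen set. So $\partial c=P\sqcup P'$ with $P,P'$ closed, $e\cap\partial c\subseteq P$ and $g\cap\partial c\subseteq P'$. Then $e\cup P$ and $g\cup P'$ are disjoint closed sets, and (F1) gives $h\in B$ with $e\cup P\subseteq\operatorname{int}h$ and $h\cap(g\cup P')=\emptyset$. Points of $P$ are interior to $h$ and points of $P'$ are outside $h$, so $\partial h\cap\partial c=\emptyset$, and $\delta(c,h)$ holds by (ii).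

Conversely, assume $\zeta(c)$ and let $x\ne y$ be points of $\partial c$. By (F1), used twice, there are disjoint $e,g\in B$ with $x\in e$ and $y\in g$. Take $h$ as in $\zeta$. As $\partial h\cap\partial c=\emptyset$, we have $h\cap\partial c=\operatorname{int}h\cap\partial c$, so this set is clopen in $\partial c$. It contains $x$ and not $y$. So no connected subset of $\partial c$ contains both. $\square$

In $I$ a boundary has empty interior, hence contains no nondegenerate interval, hence is totally disconnected. So every basis of $I$ satisfies $\psi$. In the square, $F(I^2)$ fails $\psi$: the boundary of $[0,\frac12]\times I$ is $\{\frac12\}\times I$.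

**Definition.** The *null star* $X$ consists of legs $I_n\cong I$ ($n\in\omega$) glued at $0=*$, where each leg minus $*$ is open with its usual topology and a neighborhood of $*$ contains almost all legs entirely (and a neighborhood of $0$ in each of the others). It is homeomorphic to the star in the plane whose legs have lengths $1/(n+1)$ and different directions, so it is a metrizable continuum.

**Lemma 2.** Every basis of $X$ satisfies $\psi$.

*Proof.* By Lemma 1 it suffices to show that $\partial c$ is totally disconnected for every closed $c\subseteq X$. Suppose a connected set $S\subseteq\partial c$ has two points. One of them is different from $*$ and lies in some leg $I_n$. A point of $I_n$ strictly between $*$ and the free end separates $X$ into two open sides. The second point of $S$ either lies in $I_n$ or is on the $*$-side of all points of $I_n\setminus\{*\}$ below the first one; in either case $S$ must contain every point of a nondegenerate interval of $I_n$, and so a nondegenerate closed interval $J\subseteq I_n\setminus\{*\}$. The relative interior of $J$ in the leg is nonempty, open in $X$, and contained in $c$, hence in $\operatorname{int}c$. This contradicts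 $J\subseteq\partial c$. $\square$

## 4. Fans over maps, and why arcs are not enough as legs

We now need spaces where boundaries are forced to be large. The device is a "limit arc" $A$ to which many legs converge.

**Definition (fan over maps).** Let $D$ be an infinite set, and for $d\in D$ let $r_d:K_d\to I$ be a continuous surjection, $K_d$ compact Hausdorff, $r_d^{-1}(0)=\{o_d\}$. Let $\widetilde W=I\sqcup\bigsqcup_dK_d$ and $R=\mathrm{id}_I\cup\bigcup_dr_d:\widetilde W\to I$. Call $G\subseteq\widetilde W$ open iff $G\cap I$ and all $G\cap K_d$ are open and each $t\in G\cap I$ has an open $O\ni t$ in $I$ with $r_d^{-1}(O)\subseteq G$ for almost all $d$. The fan $W(r_d:d\in D)$ is obtained from $\widetilde W$ by collapsing $R^{-1}(0)=\{0\}\cup\{o_d:d\in D\}$ to a point $*$.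

**Step: the construction makes sense.** The open sets form a topology; for intersections use $O\cap O'$. Each $K_d$ is clopen: it is open, and for its complement every $t\in I$ may use $O=I$. The sets $R^{-1}(O)$ are open, so $R$ is continuous, and $t\in I$ has the neighborhood base
$$R^{-1}(O)\setminus\bigcup_{d\in F}K_d,\qquad t\in O\text{ open in }I,\ F\subseteq D\text{ finite}. \tag{2}$$
The subspaces $I$ and $K_d$ carry their own topologies.

$\widetilde W$ is Hausdorff: a point of $K_d$ is separated from points outside $K_d$ by the clopen set $K_d$ and from points of $K_d$ inside $K_d$; for $t\ne t'$ in $I$ use $R^{-1}(O),R^{-1}(O')$ with $O,O'$ disjoint. $\widetilde W$ is compact: in an open cover, finitely many members contain basic sets (2) whose sets $O$ cover $I$. These contain $I$ and every $K_d$ with $d$ outside the finitely many finite sets $F$; the remaining finitely many $K_d$ are compact.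

As $R^{-1}(0)$ is closed, $W=W(r_d:d\in D)$ is compact Hausdorff. Each of $I,K_d$ meets $R^{-1}(0)$ in exactly one point, so the quotient map is injective on it, and $I$ and the $K_d$ embed in $W$. We regard them as subspaces of $W$, write $A$ for the copy of $I$, and identify $o_d=0_A=*$.

Two consequences will be used repeatedly.

**(3)** *If $T\subseteq A$ is compact and contained in an open $G\subseteq W$, then $r_d^{-1}(T)\subseteq G$ for almost all $d$.* Work in $\widetilde W$ with the preimage of $G$: cover $T$ by finitely many open $O$, each with $r_d^{-1}(O)\subseteq G$ for almost all $d$.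

**(4)** *If $e\subseteq W$ is closed, $G\subseteq A$ is open in $A$, and $e\cap A\subseteq G$, then $e\cap K_d\subseteq r_d^{-1}(G)$ for almost all $d$.* Let $\tilde e$ be the preimage of $e$ in $\widetilde W$. The set $\tilde e\setminus R^{-1}(G)$ is compact, and it misses $I$, because $t\in\tilde e\cap I$ gives $R(t)=t\in e\cap A\subseteq G$. Since $\widetilde W\setminus I$ is the disjoint union of the open sets $K_d$, it meets only finitely many of them.

**The simplest fan.** Let $D^H$ be countably infinite and
$$H=W(\mathrm{id}_I:d\in D^H).$$
By (2), $\widetilde W=\alpha\omega\times I$, where $\alpha\omega$ is the one-point compactification of $\omega$, and $H=(\alpha\omega\times I)/(\alpha\omega\times\{0\})$. As a Hausdorff continuous image of a compact metrizable space, $H$ is metrizable. It is connected, since all legs and $A$ are arcs through $*$.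

In $H$ the sentence $\psi$ can fail: let $c=[\frac13,\frac23]\subseteq A$. Every neighborhood of a point of $A$ contains points of the legs outside $A$, so $\operatorname{int}c=\emptyset$ and $\partial c=c$ is a nondegenerate arc. Thus $F(H)\not\models\psi$. Could one, perhaps by taking uncountably many arcs as legs, make $\psi$ fail in *every* basis? No.

**Lemma 3.** Let $D$ be infinite and $W=W(\mathrm{id}_I:d\in D)$. Put $L=B(I)$. Let $\mathcal E(D)$ be the family of all $c\subseteq W$ for which there is $y_\infty\in L$ with $c\cap A=y_\infty$, with $y_d:=c\cap K_d\in L$ for all $d$, and with $y_d=y_\infty$ for almost all $d$. Then $\mathcal E(D)$ is a basis of $W$, and it satisfies $\psi$.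

*Proof.* All traces of a set $c\subseteq W$ agree about containing the basepoint; conversely, any choice of traces that agree about it gives a set $c$.

*Members are closed.* Let $O=I\setminus y_\infty$, an open set. Almost all $d$ satisfy $r_d^{-1}(O)\cap y_d=\emptyset$, and all traces are closed; so the complement of the preimage of $c$ in $\widetilde W$ is open.

*Sublattice.* Traces are computed coordinatewise, and $\emptyset,W\in\mathcal E(D)$.

*(F2).* Let $e\subseteq O$; if $*\notin e$, replace $O$ by $O\setminus\{*\}$. By (F1) choose $a\in L$ with $e\cap A\subseteq\operatorname{int}_Aa\subseteq a\subseteq O\cap A$. By (4) and (3), for almost all $d$ the copy of $a$ in leg $d$ lies between $e\cap K_d$ and $O\cap K_d$. Put $y_d=a$ there, $y_\infty=a$, and on the finitely many other legs choose $y_d\in L$ with $e\cap K_d\subseteq y_d\subseteq O\cap K_d$ by (F1). If $*\in e$ all these sets contain $0$; if $*\notin e$ then $*\notin O$ and none does. So they define a member of $\mathcal E(D)$ between $e$ and $O$.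

*$\psi$ holds.* Let $c\in\mathcal E(D)$. On $K_d\setminus\{*\}$, which is open in $W$, $\partial c$ is contained in the finite boundary of $y_d$ in $I$. If $t\in A\setminus\{*\}$ is in $\operatorname{int}_Ay_\infty$, then $t\in\operatorname{int}c$, because almost all legs carry $y_\infty$; and if $t\notin y_\infty$, then $t\notin c$. So $\partial c\cap A$ is finite too. Every point of $\partial c\setminus A$ lies in some open set $K_d\setminus\{*\}$ in which $\partial c$ is finite, so it is isolated in $\partial c$. A connected set $S\subseteq\partial c$ with more than one point has no isolated points, so $S\subseteq\partial c\cap A$, which is finite; this is impossible. By Lemma 1, $\mathcal E(D)\models\psi$. $\square$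

So with arcs as legs, however many there are, one can always choose a basis whose members do not separate the limit arc from the legs. We need legs that pass for arcs in first-order logic, but that contain a nondegenerate connected set which no choice of basis can keep out of boundaries. This is the task of $Q$.

**Definition (the spaces of the Theorem).** Let $\mathcal G$ be the set of increasing self-homeomorphisms of $I$, let $D^Y=\mathcal G\times\omega_1$, and for $d=(g,\xi)\in D^Y$ let
$$r_d=g\circ r_0:Q\to I,\qquad W_Y=W(r_d:d\in D^Y),$$
$$Z=X\vee H,\qquad Y=X\vee W_Y\qquad\text{(wedges at }*).$$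

Here $(g\circ r_0)^{-1}(0)=\{0_L\}$, as the definition of a fan requires. $W_Y$ is the union of $A$ and copies of $Q$, all connected and containing $*$. So $X,Y,Z$ are continua, and $X,Z$ are metrizable. In $W_Y$ the solenoid of the leg $(g,\xi)$ sits over the point $g(\frac12)\in(0,1)$. All $g$ are used because we do not know in advance where, and at what rate, a given closed set and its complement alternate along $A$; each $g$ is repeated $\omega_1$ times because countably many finite sets of exceptional legs will have to be avoided.

## 5. Every basis of $Y$ has a member with a connected piece in its boundary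

**Lemma 4.** No basis of $Y$ satisfies $\psi$.

*Proof.* Let $B$ be a basis of $Y$. By (F1) there is $c\in B$ with $*\in\operatorname{int}c$ and $1_A\notin c$. By Lemma 1 it suffices to find a nondegenerate connected set in $\partial c$. If $\partial c\cap A$ contains a nondegenerate interval, we are done; assume it does not.

**Step 1: a point where inside and outside alternate.** Put $U=\operatorname{int}c$, $V=Y\setminus c$, $U_A=U\cap A$, $V_A=V\cap A$. The sets $U_A,V_A$ are disjoint, open in $A$, and nonempty ($0\in U_A$, $1\in V_A$). The rest of $A$ is $\partial c\cap A$, which is closed with empty interior in $A$; so $U_A\cup V_A$ is dense in $A$ and $A=\overline{U_A}\cup\overline{V_A}$. By connectedness there is $z\in\overline{U_A}\cap\overline{V_A}$. If $z$ were in $U_A$, the open set $U_A$ would meet $V_A$; so $z\notin U_A$, and likewise $z\notin V_A$. In particular $0<z<1$.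

**Step 2: intervals converging to $z$.** Choose successively nondegenerate compact intervals $J_1,J_1',J_2,J_2',\dots$ with
$$J_n\subseteq U_A\setminus\{0,1\},\qquad J_n'\subseteq V_A\setminus\{0,1\},\qquad J_n,J_n'\subseteq(z-\tfrac1n,z+\tfrac1n),$$
none containing $z$, each closer to $z$ than all earlier ones and disjoint from them. This is possible: a neighborhood of $z$ that misses all earlier intervals meets $U_A$ and $V_A$ in nonempty open sets, which do not contain $z$.

**Step 3: a parametrization that makes them long.** The aim is a $g\in\mathcal G$ such that $g(\frac12)=z$ and $(g\circ r_0)^{-1}(J_n)$ and $(g\circ r_0)^{-1}(J_n')$ are intervals of length $n$ on the rays of $Q$. List the chosen intervals to the left of $z$ as $\Delta_1<\Delta_2<\cdots$, a finite or infinite list, which converges to $z$ if infinite. Let $n_i=n$ if $\Delta_i\in\{J_n,J_n'\}$. Put $x_1=1$ and $x_{i+1}=x_i+n_i+1$. Sending $0$ to $0$ and the endpoints of $[x_i,x_i+n_i]$ to the endpoints of $\Delta_i=[u_i,v_i]$, and interpolating linearly, we get an increasing homeomorphism $\varphi_-:[0,\infty)\to[0,z)$, since $0<u_1<v_1<u_2<v_2<\cdots$, and, if the list is infinite, $x_i\to\infty$ and $u_i\to z$.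 If the list is finite, continue after its last interval by any increasing homeomorphism onto the remaining part of $[0,z)$. Symmetrically there is an increasing homeomorphism $\varphi_+:(-\infty,0]\to(z,1]$ such that each $J_n$ or $J_n'$ to the right of $z$ is the image of an interval of length $n$. Define $g$ by
$$g(r_0(x_L))=\varphi_-(x),\qquad g(\tfrac12)=z,\qquad g(r_0(x_R))=\varphi_+(x).$$
As $r_0$ is an increasing homeomorphism of the left ray onto $[0,\frac12)$ and of the right ray onto $(\frac12,1]$, $g$ is an increasing bijection of $I$, so $g\in\mathcal G$.

**Step 4: a leg that follows $c$.** For each $n$, (3) gives $r_d^{-1}(J_n)\subseteq U$ and $r_d^{-1}(J_n')\subseteq V$ for almost all $d\in D^Y$. In total only countably many $d$ violate one of these inclusions. Since $\omega_1$ is uncountable, there is $\xi$ such that for $d=(g,\xi)$ both inclusions hold for all $n$.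

**Step 5: the solenoid of this leg lies in $\partial c$.** Let $\sigma$ be a point of $\Sigma_d$, the copy of $\Sigma$ in $K_d$, with a basic neighborhood $\{|\lambda|<\varepsilon,\ q_m\in O\}$ as in (1). Since $J_n$ converges to $z=g(\frac12)$, for all large $n$ the ray interval $r_d^{-1}(J_n)$ lies in $\{|\lambda|<\varepsilon\}$. If also $n\ge m$, it has length at least $m$, so it contains every residue mod $m$ and meets the neighborhood. Hence $\Sigma_d\subseteq\overline U$, and with $J_n'$ in place of $J_n$, $\Sigma_d\subseteq\overline V$. Now $\overline U\subseteq c$ and $\overline V\cap\operatorname{int}c=\emptyset$. So $\Sigma_d\subseteq\partial c$, and $\Sigma_d$ is connected and nondegenerate. $\square$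

By Lemmas 2 and 4, $\psi$ holds in every basis of $X$ and in no basis of $Y$. Therefore $X\not\equiv Y$. It remains to prove $Z\equiv Y$ and $X\equiv Z$.

## 6. Back-and-forth for pointed lattices

To show that two bases are elementarily equivalent we play Ehrenfeucht–Fraïssé games, keeping track of a basepoint.

**Definition.** For a basis $B$ of a pointed space $(K,o)$ let $\mathsf U=\{c\in B:o\in c\}$; the pair $(B,\mathsf U)$ is a *pointed lattice*, also written $B$. For a tuple $\bar a=(a_1,\dots,a_j)$ of subsets of $K$, the *vector* of $x\in K$ is $\chi_{\bar a}(x)=\{i:x\in a_i\}$. For $j$-tuples in pointed lattices: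

* $(B,\bar a)\equiv_0(B',\bar a')$ if $\bar a$ and $\bar a'$ satisfy the same equations between lattice terms, and $\mathsf U(a_i)\Leftrightarrow\mathsf U(a_i')$ for all $i$;
* $(B,\bar a)\equiv_{k+1}(B',\bar a')$ if for each $b\in B$ there is $b'\in B'$ with $(B,\bar a,b)\equiv_k(B',\bar a',b')$, and vice versa.

Equations can be read off from vectors. Membership of $x$ in a term $t(\bar a)$ depends only on $\chi_{\bar a}(x)$, so the set of vectors that occur determines which equations hold. Conversely, a vector $S\subseteq\{1,\dots,j\}$ fails to occur exactly when $\bigcap_{i\in S}a_i\subseteq\bigcup_{i\notin S}a_i$, which is an equation. So $\equiv_0$ means: the same set of vectors, and the same vector at the basepoint. For example, $([0,\frac12],[\frac12,1])$ in $B(I)$ has the vectors $\{1\},\{1,2\},\{2\}$, while $([0,\frac13],[\frac23,1])$ has $\{1\},\emptyset,\{2\}$; the equation $a_1\cap a_2=0$ tells them apart.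

The following properties hold by induction on $k$.

* Each $\equiv_k$ is an equivalence relation.
* $\equiv_{k+1}$ refines $\equiv_k$. For $k=0$: extend by any element and forget it. For larger $k$: the answers that work for $\equiv_k$ on $(j+1)$-tuples work for $\equiv_{k-1}$. In particular all $\equiv_k$ preserve $\mathsf U$-values.
* If $(B,\bar a)\equiv_k(B',\bar a')$, the tuples satisfy the same lattice formulas of quantifier rank $\le k$. For $k=0$ these are Boolean combinations of equations. For $k+1$, a witness $b$ for $\exists x\,\varphi(\bar a,x)$, with $\varphi$ of rank $\le k$, has an answer $b'$, which is a witness for $\exists x\,\varphi(\bar a',x)$. Hence $B\equiv_kB'$ for all $k$ (with empty tuples) implies that $B$ and $B'$ are elementarily equivalent.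
* For fixed $j,k$ there are finitely many $\equiv_k$-classes of $j$-tuples: for $k=0$ there are finitely many sets of vectors and basepoint vectors, and the $\equiv_{k+1}$-class of $\bar a$ is determined by the set of $\equiv_k$-classes of its one-element extensions.

**Lemma 5 (wedges).** Let $B,B'$ be bases of pointed spaces $K,K'$. Then
$$B\vee B'=\{c\cup c':c\in B,\ c'\in B',\ o\in c\Leftrightarrow o\in c'\}$$
is a basis of $K\vee K'$. If $B'\equiv_kB''$ (empty tuples), where $B''$ is a basis of a pointed space $K''$, then $B\vee B'\equiv_kB\vee B''$.

*Proof.* Since $c$ and $c'$ agree at the common point $o$, they are the traces of $c\cup c'$ on $K$ and $K'$. So the operations are coordinatewise, and $B\vee B'$ is a sublattice containing $\emptyset$ and the whole space. Its members are closed. For (F2) let $e\subseteq O$. If $o\notin e$, replace $O$ by $O\setminus\{o\}$. Interpolate separately in $K$ and $K'$. If $o\in e$, both interpolants contain $o$; if not, neither does.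

For the second part, Duplicator copies the $B$-part of Spoiler's move and answers the other part by the strategy for $B'\equiv_kB''$. The answer has the same $\mathsf U$-value as the part it answers, hence as the copied part, so the move is legal. At the end, an equation holds in the wedge iff it holds in both parts, and the $\mathsf U$-values agree. $\square$

## 7. Labelled arcs and their concatenation

To compare $Q$ with an arc we use a relation on arcs that also remembers what happens at the right end, so that arcs can be glued.

**Definition.** A *labelled arc* is $(J,E,\bar a)$ with $J=[p,q]$, $E$ as in Section 2, and $\bar a\in B(J,E)^j$; the basepoint of $J$ is $p$. It is *full* if $E=J$, and then $E$ is omitted. Put $(J,E,\bar a)\sim_0(J',E',\bar a')$ iff the vectors at the left ends agree, those at the right ends agree, and the sets of all vectors agree. Put $(J,E,\bar a)\sim_{k+1}(J',E',\bar a')$ iff for each $b\in B(J,E)$ there is $b'\in B(J',E')$ with $(J,E,\bar a,b)\sim_k(J',E',\bar a',b')$, and vice versa.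

For example, the labels $\{\frac12\}$ and $\{\frac13,\frac23\}$ on $I$ are $\sim_0$-equivalent, with vectors $\emptyset,\{1\}$. They are not $\sim_1$-equivalent: if Spoiler plays $b=\{\frac13\}$ on the second, the vectors $\{1\}$ and $\{1,2\}$ both occur, and no $b'$ achieves both on the first.

As in Section 6, by induction on $k$: the $\sim_k$ are equivalence relations; for each $j$ there are finitely many $\sim_k$-classes of labelled arcs with $j$ labels; $\sim_{k+1}$ refines $\sim_k$; every $\sim_k$ preserves both end vectors; and $(J,E,\bar a)\sim_k(J',E',\bar a')$ implies $(B(J,E),\bar a)\equiv_k(B(J',E'),\bar a')$.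

**Lemma 6.** (W) If there are subdivisions $p=p_0<\dots<p_n=q$ in $E$ and $p'=p_0'<\dots<p_n'=q'$ in $E'$ such that $\bar a$ has a constant vector on each open interval $(p_{l-1},p_l)$, likewise $\bar a'$, and corresponding points and open intervals carry the same vectors, then $(J,E,\bar a)\sim_k(J',E',\bar a')$ for all $k$.

(C) Let both arcs be full. If $J=J_1\cup J_2$ and $J'=J_1'\cup J_2'$ are divided at interior points, $J_1,J_1'$ being the left parts, and $(J_i,\bar a{\restriction}J_i)\sim_k(J_i',\bar a'{\restriction}J_i')$ for $i=1,2$, then $(J,\bar a)\sim_k(J',\bar a')$.

*Proof.* (W) For $k=0$ this is clear. Given $b\in B(J,E)$, refine the first subdivision by the endpoints of the intervals of $b$, which are in $E$, and insert correspondingly many points of $E'$ into the corresponding open intervals, which is possible by density. Now $b$ is a union of some points and some closed intervals of the refined subdivision; let $b'\in B(J',E')$ be the union of the corresponding ones. The hypothesis of (W) holds again for the longer tuples, and induction applies. The other direction is symmetric.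

(C) For $k=0$, the set of vectors of the whole is the union of those of the parts. Suppose the parts are $\sim_{k+1}$-equivalent, and let $b\in B(J)$. Answer $b\cap J_i\in B(J_i)$ by $b_i'\in B(J_i')$ so that the extended parts are $\sim_k$-equivalent. As $\sim_k$ preserves end vectors, and $b\cap J_1,b\cap J_2$ agree at the dividing point, $b_1'$ and $b_2'$ agree at the dividing point of $J'$. So $b'=b_1'\cup b_2'$ restricts to $b_1'$ and $b_2'$, and induction applies. The other direction is symmetric. $\square$

By (W), translations preserve $\sim_k$. By (C), concatenation of full labelled arcs, defined when the vector at the right end of the first equals the vector at the left end of the second, is a well-defined operation on $\sim_k$-classes. If a full labelled arc $\gamma$ has equal end vectors, $\gamma^n$ denotes the concatenation of $n$ copies.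

## 8. A basis of $Q$ that cannot be told from an arc

**Definition.** $B_Q$ consists of all $a\subseteq Q$ for which there are integers $m,N\ge1$ (*data*) and a finite union $S\subseteq\mathbb R/m\mathbb Z$ of closed arcs (points, $\emptyset$ and the whole circle allowed) such that $a\cap[0,N]_L$ and $a\cap[-N,0]_R$ are finite unions of closed intervals (points allowed), and
$$x_L\in a\Leftrightarrow x\bmod m\in S\ (x\ge N),\qquad x_R\in a\Leftrightarrow x\bmod m\in S\ (x\le-N),\qquad \sigma\in a\Leftrightarrow\sigma_m\in S\ (\sigma\in\Sigma).$$

So a member is arbitrary near the two ends, and eventually periodic, with the same pattern on both rays and on $\Sigma$. For instance, $\{x_L:x\bmod 2\in[0,\frac12]\}\cup\{x_R:x\bmod2\in[0,\frac12]\}\cup\{\sigma:\sigma_2\in[0,\frac12]\}$ is a member with $m=2$. On the other hand $r_0^{-1}([0,\frac12])$, the left ray together with $\Sigma$, is not a member: the left tail would require $S$ to be the whole circle, the right tail $S=\emptyset$.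

**$B_Q$ is a basis of $Q$.** *Members are closed.* The traces on the rays and on $\Sigma$ are closed in these parts. If ray points of $a$ converge to $\sigma\in\Sigma$, their parameters tend to infinity in absolute value, so their residues mod $m$ are eventually in $S$; since $S$ is closed, $\sigma_m\in S$ and $\sigma\in a$.

*Sublattice.* In the data, $m$ may be replaced by any multiple (and $S$ by its preimage) and $N$ by any larger integer. So finitely many members have common data, and $B_Q$ is closed under $\cup$ and $\cap$; it contains $\emptyset,Q$.

*Small neighborhoods.* A point of a ray has arbitrarily small closed intervals as neighborhoods; these are in $B_Q$ with $S=\emptyset$. For $\sigma\in\Sigma$, let $S$ be a small closed arc with $\sigma_m$ in its interior and $N$ large. The set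
$$\{x_L:x\ge N,\ x\bmod m\in S\}\cup\{x_R:x\le-N,\ x\bmod m\in S\}\cup\{\tau\in\Sigma:\tau_m\in S\}$$
is in $B_Q$, is a neighborhood of $\sigma$ by (1), and is contained in $\{|\lambda|\le\frac1{1+N},\ q_m\in S\}$, so it can be made as small as we like. By the remark after (F2), $B_Q$ is a basis.

**Why all moduli at once.** Suppose we let the rays wind onto the single circle $\mathbb R/\mathbb Z$, keeping only the coordinate $m=1$. The sets $\{x_L:x\bmod 2\in[0,\frac12]\}$ and $\{x_L:x\bmod 2\in[1,\frac32]\}$ are disjoint and closed in the ray, but both accumulate at every point of the arc $[0,\frac12]$ of the limit circle. So closed sets with these traces on the ray must meet, although the corresponding subsets of a long interval $[0,\ell]$ are disjoint. In $Q$ the coordinate $\sigma_2$ keeps their closures apart. In the "back" half of the game below, new periods $m'$ which we cannot predict will come up, and $\Sigma$ has room for all of them.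

**Step: cutting $Q$ open to an interval.** A tuple from $B_Q$ can be unrolled on a long interval by deleting the far ends of the rays. For a finite tuple from $B_Q$ take common data $(m,N)$ with $m\mid N$. For $\ell\in m\mathbb N$ with $\ell\ge2N$ and a member $a$ put
$$a^{(\ell)}=\{x\in[0,\tfrac\ell2]:x_L\in a\}\cup\{x\in[\tfrac\ell2,\ell]:(x-\ell)_R\in a\}\in B([0,\ell]).$$
Since $m\mid\ell$ and $\frac\ell2\ge N$, we have for every $x\in[N,\ell-N]$
$$x_L\in a\iff x\bmod m\in S\iff (x-\ell)\bmod m\in S\iff(x-\ell)_R\in a .$$
Hence
$$x\in a^{(\ell)}\Leftrightarrow x_L\in a\ \text{ for }x\in[0,\ell-N]\quad\text{(left rule)}, \tag{5}$$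
$$x\in a^{(\ell)}\Leftrightarrow (x-\ell)_R\in a\ \text{ for }x\in[N,\ell]\quad\text{(right rule)}. \tag{6}$$

**Lemma 7.** For $\bar a\in B_Q^j$ and $k$ there are $s\ge1$ and a $\sim_k$-class $T_k(\bar a)$ with $([0,\ell],\bar a^{(\ell)})\in T_k(\bar a)$ for all $\ell\in\{s,2s,3s,\dots\}$.

*Proof.* Take data $(m,N)$ with $m\mid N$. For $\ell\in m\mathbb N$, $\ell\ge2N+m$, the labelled arc $([0,\ell],\bar a^{(\ell)})$ is, by (5) and (6), the concatenation of three kinds of pieces that do not depend on $\ell$ except for their number: the full arc $[0,N]$ labelled by the beginning of the left ray; $M=(\ell-2N)/m$ copies of one full labelled arc $\beta$ of length $m$, namely one period of the pattern; and a full arc of length $N$ labelled by the end $[-N,0]$ of the right ray. The class of $\beta^{M+1}$ is determined by that of $\beta^M$, and there are finitely many classes. So there are $M_0\ge1$ and $\theta\ge1$ such that for $M\ge M_0$ the class of $\beta^M$ depends only on $M\bmod\theta$. Let $s$ be a multiple of $m\theta$ with $s\ge2N+mM_0+m$. For every multiple $\ell$ of $s$ we have $M\ge M_0$ and $M\equiv-2N/m\pmod\theta$. So the class of the concatenation is the same for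 all these $\ell$. $\square$

$T_k(\bar a)$ does not depend on $s$: given two choices, look at a common multiple. Note that $T_k(\bar a)$ is a class of labelled arcs of all kinds, not only full ones.

**Lemma 8.** If $(J,E,\bar b)\in T_k(\bar a)$ with $\bar a\in B_Q^j$, then $(B_Q,\bar a)\equiv_k(B(J,E),\bar b)$.

*Proof.* Induction on $k$, for all $j$ simultaneously.

**Step $k=0$.** For $\ell\ge2N+m$ with $m\mid\ell$, the set of vectors of $\bar a^{(\ell)}$ on $[0,\ell]$ equals that of $\bar a$ on $Q$. Both consist of the vectors on $[0,N]_L$, those on $[-N,0]_R$, and those of the periodic pattern on $\mathbb R/m\mathbb Z$: the middle part $[N,\ell-N]$ has length at least $m$, the tails of the rays run through all residues, and $\Sigma$ projects onto $\mathbb R/m\mathbb Z$. Also $0\in a_i^{(\ell)}\Leftrightarrow0_L\in a_i$. Taking $\ell$ a large multiple of the number $s$ of Lemma 7, we get $(B_Q,\bar a)\equiv_0(B([0,\ell]),\bar a^{(\ell)})\equiv_0(B(J,E),\bar b)$.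

Now let $(J,E,\bar b)\in T_{k+1}(\bar a)$.

**Step forth: Spoiler plays $c\in B_Q$.** Take $\ell$ divisible by the numbers of Lemma 7 for $T_{k+1}(\bar a)$ and for $T_k(\bar a,c)$. Then $([0,\ell],\bar a^{(\ell)})\sim_{k+1}(J,E,\bar b)$, so some $d\in B(J,E)$ satisfies $([0,\ell],\bar a^{(\ell)},c^{(\ell)})\sim_k(J,E,\bar b,d)$. The left side is in $T_k(\bar a,c)$. So $(J,E,\bar b,d)\in T_k(\bar a,c)$, and by the induction hypothesis $(B_Q,\bar a,c)\equiv_k(B(J,E),\bar b,d)$.

**Step back: Spoiler plays $d\in B(J,E)$.** We must answer with an eventually periodic set. The plan is to transfer $d$ to a set $e$ on a long interval $[0,\ell]$, to find in the middle of $[0,\ell]$ a block that can be repeated without changing the $\sim_k$-class, and to let $c$ repeat this block forever.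

*Finding the block.* Fix data $(m,N)$ of $\bar a$ with $m\mid N$. By Ramsey's theorem choose $v$ such that every coloring of the pairs from $\{0,\dots,v\}$ by $\sim_k$-classes of arcs with $j+1$ labels has a homogeneous triple. Choose $\ell$ divisible by $m\cdot v!$ with $\ell\ge2N+vm$ and $([0,\ell],\bar a^{(\ell)})\in T_{k+1}(\bar a)$. There is $e\in B([0,\ell])$ with
$$([0,\ell],\bar a^{(\ell)},e)\sim_k(J,E,\bar b,d). \tag{7}$$
Color $\{i<i'\}$ by the class of the full arc $[N+im,N+i'm]$ labelled by $(\bar a^{(\ell)},e)$, and let $i_1<i_2<i_3$ be homogeneous with color $\kappa$. Put
$$\alpha=N+i_1m,\qquad\alpha'=N+i_2m,\qquad m'=\alpha'-\alpha=(i_2-i_1)m,$$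
and let $\gamma$ be the labelled arc $[\alpha,\alpha']$. Then $m\mid m'$, and $m'\mid m\cdot v!$, so $m'\mid\ell$. Moreover
$$N\le\alpha<\alpha'<N+i_3m\le\ell-N. \tag{8}$$
The arcs for $(i_1,i_2)$ and $(i_2,i_3)$ have the same class, so their left end vectors agree: the vectors at $\alpha$ and $\alpha'$ coincide, and $\gamma\gamma$ is defined. By (C), $\gamma\gamma$ is $\sim_k$-equivalent to the concatenation of the arcs for $(i_1,i_2)$ and $(i_2,i_3)$, which is the arc for $(i_1,i_3)$, of class $\kappa$. So $\kappa\kappa=\kappa$, and $\gamma^n$ has class $\kappa$ for all $n\ge1$.

*Defining the answer.* Let $\widetilde S=\{x\bmod m':x\in e\cap[\alpha,\alpha']\}$, a finite union of closed arcs of $\mathbb R/m'\mathbb Z$. Reduction mod $m'$ identifies only $\alpha$ with $\alpha'$ on $[\alpha,\alpha']$, and $\alpha\in e\Leftrightarrow\alpha'\in e$. So for $x\in[\alpha,\alpha']$ we have $x\in e\Leftrightarrow x\bmod m'\in\widetilde S$. Define $c$ by the following rules.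

* $x_L\in c\Leftrightarrow x\in e$ for $0\le x\le\alpha'$, and $x_L\in c\Leftrightarrow x\bmod m'\in\widetilde S$ for $x\ge\alpha$;
* $y_R\in c\Leftrightarrow y+\ell\in e$ for $\alpha-\ell\le y\le0$, and $y_R\in c\Leftrightarrow y\bmod m'\in\widetilde S$ for $y\le\alpha'-\ell$;
* $\sigma\in c\Leftrightarrow\sigma_{m'}\in\widetilde S$ for $\sigma\in\Sigma$.

On the overlap $[\alpha,\alpha']$ the two rules for the left ray agree by what was just said. On the overlap $[\alpha-\ell,\alpha'-\ell]$ the two rules for the right ray agree because $y+\ell\in[\alpha,\alpha']$ and $m'\mid\ell$. So $c$ is well defined, and $c\in B_Q$ with period $m'$.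

*Unrolling the answer.* Let $\ell'=\ell+tm'$ with $t$ large. Let $\Lambda_t$ be the concatenation of $[0,\alpha]$ labelled by $(\bar a^{(\ell)},e)$, then $\gamma^{t+1}$, then $[\alpha',\ell]$ labelled by $(\bar a^{(\ell)},e)$. Its length is $\alpha+(t+1)m'+\ell-\alpha'=\ell'$. I claim
$$([0,\ell'],(\bar a,c)^{(\ell')})=\Lambda_t. \tag{9}$$

First, on $[0,\alpha'+tm']$ the labels of $\Lambda_t$ at $x$ are those of $(\bar a,c)$ at $x_L$. For $c$: on $[0,\alpha']$ the label is $e$, and at a point $x$ of a later block the label is that of $e$ at a point of $[\alpha,\alpha']$ congruent to $x$ mod $m'$; both match the definition of $c$. For the $a_i$: on $[0,\alpha']\subseteq[0,\ell-N]$ the left rule (5) applies, and the later blocks are translates of $[\alpha,\alpha']$ by multiples of $m'$, hence of $m$, while membership of $x_L$ in $a_i$ is $m$-periodic for $x\ge N$, and $\alpha\ge N$.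

Second, on $[\alpha,\ell']$ the labels of $\Lambda_t$ at $x$ are those of $(\bar a,c)$ at $y_R$, where $y=x-\ell'$. The last piece $[\alpha',\ell]$ of $\Lambda_t$ sits at $y\in[\alpha'-\ell,0]$ and the last copy of $\gamma$ at $y\in[\alpha-\ell,\alpha'-\ell]$; there the label at $y$ is that of $(\bar a^{(\ell)},e)$ at $y+\ell\in[\alpha,\ell]\subseteq[N,\ell]$. For $c$ this is the definition, for the $a_i$ it is the right rule (6). The other copies of $\gamma$ are translates of the last one to the left by multiples of $m'$. Membership of $y_R$ in $c$ is $m'$-periodic for $y\le\alpha'-\ell$, and membership of $y_R$ in $a_i$ is $m$-periodic for $y\le-N$, where $\alpha'-\ell<-N$ by (8).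

For $t$ large, $\alpha\le\frac{\ell'}2\le\alpha'+tm'$. So the first statement covers $[0,\frac{\ell'}2]$, the second covers $[\frac{\ell'}2,\ell']$, and (9) follows from the definition of $(\cdot)^{(\ell')}$.

*Conclusion.* By (9), (C) and $\gamma^{t+1}\sim_k\gamma$,
$$([0,\ell'],(\bar a,c)^{(\ell')})=\Lambda_t\sim_k([0,\ell],\bar a^{(\ell)},e).$$
As $m'\mid\ell$, we can choose $t$ so that $\ell'$ is a large common multiple of $m'$ and of the number of Lemma 7 for $T_k(\bar a,c)$. Then the left side is in $T_k(\bar a,c)$, and by (7) so is $(J,E,\bar b,d)$. The induction hypothesis gives $(B_Q,\bar a,c)\equiv_k(B(J,E),\bar b,d)$. $\square$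

**Lemma 9 (main lemma).** Let $g\in\mathcal G$, let $E\subseteq I$ be dense with $0,1\in E$ and $g(\frac12)\notin E$, and let $r=g\circ r_0:Q\to I$. Then $a\mapsto r^{-1}(a)$ is an injective homomorphism of $B(I,E)$ into $B_Q$, and $(B(I,E),\bar a)\equiv_k(B_Q,r^{-1}(\bar a))$ for all $k$ and all tuples $\bar a$.

*Proof.* Taking preimages is a homomorphism, injective since $r$ is onto. Given $\bar a$, choose a subdivision $0=p_0<\dots<p_n=1$ in $E$ such that $\bar a$ has constant vectors on the open intervals. As $g(\frac12)\notin E$, it lies in some open interval $(p_{l-1},p_l)$. So $r^{-1}(\bar a)$ has a constant vector on $r^{-1}((p_{l-1},p_l))$, an open set containing $\Sigma$ and the tails of both rays. Hence each $r^{-1}(a_i)$ is in $B_Q$, with $m=1$ and $S$ the whole circle or $\emptyset$. Let $0=x_0<\dots<x_{l-1}$ be the parameters on the left ray with $r((x_i)_L)=p_i$, and $y_l<\dots<y_n=0$ those on the right ray with $r((y_i)_R)=p_i$. For large $\ell$ we have $x_{l-1}<\frac\ell2<y_l+\ell$, and the points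
$$0=x_0<\dots<x_{l-1}<y_l+\ell<\dots<y_n+\ell=\ell$$
subdivide $[0,\ell]$, labelled by $(r^{-1}\bar a)^{(\ell)}$, with the same pattern of vectors as $p_0<\dots<p_n$ for $\bar a$. By (W), $(I,E,\bar a)\sim_k([0,\ell],(r^{-1}\bar a)^{(\ell)})$ for all large integers $\ell$, so $(I,E,\bar a)\in T_k(r^{-1}(\bar a))$. Now apply Lemma 8. $\square$

## 9. $Z\equiv Y$: two endpoint sets and a limit arc that sees both

Lemma 9 requires $g(\frac12)\notin E$. No single dense $E$ avoids $g(\frac12)$ for all $g$, but two sets suffice:
$$E_1=\mathbb Q\cap I,\qquad E_2=(I\setminus\mathbb Q)\cup\{0,1\},\qquad B_s=B(I,E_s)\ (s=1,2),\qquad B_0=B(I).$$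
Split $D^Y=D_1\sqcup D_2$ with $(g,\xi)\in D_1$ iff $g(\frac12)\notin\mathbb Q$. As $0<g(\frac12)<1$, we have $g(\frac12)\notin E_s$ for $(g,\xi)\in D_s$, and both parts are infinite. Split $D^H=D_1\sqcup D_2$ into two infinite sets in any way. (We use the same names $D_1,D_2$ on both sides.) Put $C_d=B_Q$ for $d\in D^Y$, and $C_d=B_s$ for $d\in D_s\subseteq D^H$, where $r_d=\mathrm{id}_I$. In both cases $C_d$ is a basis of $K_d$, and $\rho_d:B_s\to C_d$, $\rho_d(a)=r_d^{-1}(a)$, is an injective homomorphism such that
$$(B_s,\bar a)\equiv_k(C_d,\rho_d(\bar a))\qquad\text{for all }k,\ \text{all }\bar a,\ \text{and all }d\in D_s. \tag{10}$$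
For $d\in D^Y$ this is Lemma 9, for $d\in D^H$ it is trivial.

**Definition.** For $W\in\{W_Y,H\}$ let $\mathcal B(W)$ be the family of sets $c\subseteq W$ such that $a_0:=c\cap A\in B_0$, $c_d:=c\cap K_d\in C_d$ for all $d$, and there are $a_1\in B_1$, $a_2\in B_2$ with $a_1\cup a_2\subseteq a_0$ and $c_d=\rho_d(a_s)$ for almost all $d\in D_s$ ($s=1,2$), where $a_0,a_1,a_2$ and all $c_d$ agree about containing the basepoint.

Since $D_s$ is infinite and $\rho_d$ is injective, $\nu(c)=(a_0,a_1,a_2)$ is determined by $c$. For example, in $H$ the set $[\frac13,\frac23]\subseteq A$ of Section 4 belongs to $\mathcal B(H)$, with $\nu=([\frac13,\frac23],\emptyset,\emptyset)$. So this is a basis of $H$ in which $\psi$ fails, in contrast to $\mathcal E(D^H)$.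

**Lemma 10.** $\mathcal B(W)$ is a basis of $W$.

*Proof.* *Members are closed.* The preimage of $c$ in $\widetilde W$ has the closed traces $a_0$ on $I$ and $c_d$ on $K_d$. With $O=I\setminus a_0$ we have $r_d^{-1}(O)\cap c_d=\emptyset$ for almost all $d$, because $c_d=r_d^{-1}(a_s)$ for almost all $d\in D_s$ and $a_s\subseteq a_0$. So the complement of the preimage is open.

*Sublattice.* The $\rho_d$ are homomorphisms, and $a_1\cup a_2\subseteq a_0$ is preserved by coordinatewise $\cup$ and $\cap$. Agreement about the basepoint is preserved too, and $\emptyset,W\in\mathcal B(W)$. So $\nu$ behaves coordinatewise.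

*(F2).* Let $e\subseteq O$; if $*\notin e$ replace $O$ by $O\setminus\{*\}$. By (F1) choose $a_s\in B_s$ with $e\cap A\subseteq\operatorname{int}_Aa_s\subseteq a_s\subseteq O\cap A$, and put $a_0=a_1\cup a_2\in B_0$. By (4) with $G=\operatorname{int}_Aa_s$ and by (3) with $T=a_s$, for almost all $d\in D_s$
$$e\cap K_d\subseteq r_d^{-1}(a_s)\subseteq O.$$
For these $d$ put $c_d=\rho_d(a_s)$; for the finitely many others choose $c_d\in C_d$ with $e\cap K_d\subseteq c_d\subseteq O\cap K_d$ by (F1). If $*\in e$, all of $a_0,a_1,a_2,c_d$ contain the basepoint; otherwise $*\notin O$ and none does. So these are the coordinates of some $c\in\mathcal B(W)$, and $e\subseteq c\subseteq O$. $\square$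

**Lemma 11.** $\mathcal B(W_Y)\equiv_k\mathcal B(H)$ for all $k$.

*Proof.* When $k$ rounds remain and tuples $\bar c$ in $\mathcal B(W_Y)$ and $\bar c'$ in $\mathcal B(H)$ have been chosen, Duplicator keeps the following true.

* (a) $\nu(c^i)=\nu(c'^i)=(a_0^i,a_1^i,a_2^i)$ for all $i$.
* (b) There are finite exceptional sets $\mathrm{Ex}\subset D^Y$, $\mathrm{Ex}'\subset D^H$ and a bijection $\pi:\mathrm{Ex}\to\mathrm{Ex}'$ respecting $D_1,D_2$, such that for nonexceptional $d\in D_s$, on either side, the coordinates at $d$ are $\rho_d(a_s^i)$ for all $i$.
* (c) $(C_d,\bar c_d)\equiv_k(C_{\pi d},\bar c'_{\pi d})$ for all $d\in\mathrm{Ex}$.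

At the start both exceptional sets are empty. Suppose (a), (b), (c) hold with $k+1$ rounds left, and Spoiler chooses a new element $c$ on one side, with $\nu(c)=(a_0,a_1,a_2)$. There are finitely many nonexceptional $d\in D_s$ with $c_d\ne\rho_d(a_s)$; declare these exceptional, and match each with a fresh index $d'$ of the same $D_s$ on the other side. For such a pair, (10) gives $(C_d,\rho_d(\bar a_s))\equiv_{k+1}(B_s,\bar a_s)\equiv_{k+1}(C_{d'},\rho_{d'}(\bar a_s))$, so (c) holds for it with $k+1$. Now Duplicator builds the answer: it has the same $\nu$-value; at each exceptional index the coordinate is an answer, by the relation $\equiv_{k+1}$ in (c), to the coordinate of $c$ at the matched index; and at every other $d\in D_s$ it is $\rho_d(a_s)$. Since the answers in (c) preserve $\mathsf U$-values, all coordinates agree about the basepoint, so the answer belongs to the required basis. Then (a), (b), (c) hold with $k$ rounds left.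

At the end ($k=0$), the set of vectors of $\bar c$ on $W_Y$ is the union of the sets of vectors of $\bar a_0$ on $I$ and of $\bar c_d$ on $K_d$. For nonexceptional $d\in D_s$ the latter is the set of vectors of $\bar a_s$, because $r_d$ is onto, and such $d$ exist for $s=1,2$. For exceptional $d$ it agrees with that at $\pi d$ by (c). The same description holds in $H$, so the sets of vectors agree. The $\mathsf U$-values agree by (a). $\square$

It remains to add the star $X$.

**Lemma 12.** Let $L=B_0=B(I)$, and let $P$ be the family of $c\subseteq X$ with $c\cap I_n\in L$ for all $n$, such that $c\cap I_n=I_n$ for almost all $n$ if $*\in c$, and $c\cap I_n=\emptyset$ for almost all $n$ if $*\notin c$. Then $P$ is a basis of $X$.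

*Proof.* If $*\notin c$, then $c$ is a finite union of closed sets. If $*\in c$, the complement of $c$ is a finite union of relatively open subsets of legs that miss $*$; these are open in $X$. So members are closed, and $P$ is clearly a sublattice with $\emptyset,X$. For (F2) let $e\subseteq O$. If $*\in e$, then $O\supseteq I_n$ for almost all $n$; take $I_n$ for these and interpolate in $L$ on the other legs. If $*\notin e$, replace $O$ by $O\setminus\{*\}$. As $X\setminus e$ is a neighborhood of $*$, $e$ meets only finitely many legs; interpolate in $L$ on these and take $\emptyset$ elsewhere. $\square$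

By Lemmas 5 and 11, $P\vee\mathcal B(H)\equiv_kP\vee\mathcal B(W_Y)$ for all $k$. These are bases of $Z=X\vee H$ and $Y=X\vee W_Y$. Hence $Z\equiv Y$.

## 10. $X\equiv Z$: first-order sentences cannot count legs

For this comparison we use the other kind of basis of $H$, the basis $\mathcal E(D^H)$ of Lemma 3. Write $\omega'=D^H$, a copy of $\omega$. A member of $\mathcal E(D^H)$ is an eventually constant sequence $y:\omega'\to L$ whose terms agree about containing $0$; its trace on $A$ is the eventual value $y_\infty$. A member of $P$ is a sequence $x:\omega\to L$ whose terms agree about $0$, almost all equal to $I$ if they contain $0$ and to $\emptyset$ if not. A member of $P\vee\mathcal E(D^H)$ is a pair $(x,y)$ of this kind with all $x_n,y_n$ agreeing about $0$.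

**Lemma 13.** $P\equiv_kP\vee\mathcal E(D^H)$ for all $k$.

*Proof.* Both lattices consist of families of elements of $L$ indexed by legs. We count, up to a threshold, the legs carrying each type of tuple.

**Step 1: the invariant.** For a $j$-tuple on either side, each index $n$ ($n\in\omega$, respectively $n\in\omega\sqcup\omega'$) carries a $j$-tuple in $L$. All of these have the same $\mathsf U$-values, and almost all $n\in\omega$ carry exactly the *end tuple*, the tuple in $\{\emptyset,I\}^j$ determined by these $\mathsf U$-values. For a $\equiv_k$-class $\tau$ of $j$-tuples of the pointed lattice $L$, let $F_\tau$ (on one side) and $F'_\tau$ (on the other side) be the set of indices whose tuple is in $\tau$, with sizes $N_\tau,N'_\tau\in\{0,1,\dots,\infty\}$. Let $\mathsf q(j,k)$ be the number of $\equiv_k$-classes of $j$-tuples in $L$, and define thresholds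
$$w(j,0)=1,\qquad w(j,k+1)=w(j+1,k)\,\mathsf q(j+1,k).$$
With $j$ elements chosen and $k$ rounds left, Duplicator maintains

$\mathsf I(j,k)$: the $\mathsf U$-values (hence the end tuples) agree on both sides, and for every $\equiv_k$-class $\tau$ of $j$-tuples, $N_\tau=N'_\tau$ or both are $\ge w(j,k)$.

For $j=0$ there is only one class, of infinite size on both sides. So $\mathsf I(0,k)$ holds.

**Step 2: one move.** Suppose $\mathsf I(j,k+1)$ holds and Spoiler chooses an element with $\mathsf U$-value $u$ on the side whose index sets we denote by $F_\tau$. Put $w=w(j+1,k)$ and $\mathsf q=\mathsf q(j+1,k)$. For a $\equiv_{k+1}$-class $\tau$ of $j$-tuples and a $\equiv_k$-class $\mu$ of $(j+1)$-tuples let $n_{\tau,\mu}$ be the number of indices in $F_\tau$ whose extended tuple has class $\mu$. By the definition of $\equiv_{k+1}$, if $n_{\tau,\mu}>0$ then every tuple in $\tau$ has an extension in $\mu$. Duplicator assigns classes $\mu$ to the indices of each $F'_\tau$ separately.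

* If $N_\tau=N'_\tau<\infty$, transfer the classes along a bijection $F_\tau\to F'_\tau$.
* Otherwise both are $\ge w(j,k+1)=w\mathsf q$. As there are at most $\mathsf q$ classes $\mu$, some $\mu_0$ has $n_{\tau,\mu_0}\ge w$. For each $\mu\ne\mu_0$ give class $\mu$ to exactly $\min(n_{\tau,\mu},w)$ indices of $F'_\tau$, and give class $\mu_0$ to all others; the latter are at least $w\mathsf q-(\mathsf q-1)w=w$ in number.

In all cases, for each pair $(\tau,\mu)$, the new counts on the two sides are equal or both $\ge w$. The total count of $\mu$ is the sum over the finitely many $\tau$; either all summands agree on the two sides, or some summand is $\ge w$ on both sides. So the totals are equal or both $\ge w$, which is the counting part of $\mathsf I(j+1,k)$. Only classes $\mu$ with $n_{\tau,\mu}>0$ are used. Hence the required extensions exist, and every new value has $\mathsf U$-value $u$.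

**Step 3: Duplicator's element can be made legal.** So far only classes have been assigned; the actual extensions must be chosen so that the result is a member of $P$ or $P\vee\mathcal E(D^H)$. Let $\tau_e$ be the class of the end tuple, $v_e=I$ or $\emptyset$ according to $u$, and $\mu_e$ the class of (end tuple, $v_e$). On Spoiler's side almost all $n\in\omega$ carry exactly (end tuple, $v_e$), so $n_{\tau_e,\mu_e}=\infty$. The sets $F_{\tau_e}$ and $F'_{\tau_e}$ are both infinite, so the second case of Step 2 applies to $\tau_e$, and Duplicator takes $\mu_0=\mu_e$ there. Among the indices assigned $\mu_e$, those in $\omega$ that carry exactly the end tuple get exactly $v_e$. Only finitely many indices of $F'_{\tau_e}$ are assigned other classes, so almost all $n\in\omega$ get $v_e$. If Duplicator plays in $P$, this is what is required.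

If Duplicator plays in $P\vee\mathcal E(D^H)$, almost all indices of $\omega'$ carry exactly the tuple $\bar y_\infty$ of eventual values, of class $\tau_\infty$, say. Then $F'_{\tau_\infty}$ is infinite, so the second case of Step 2 applies to $\tau_\infty$; let $\mu_0$ be the class chosen there, with $\mu_0=\mu_e$ if $\tau_\infty=\tau_e$. Fix $v_\infty\in L$ with $(\bar y_\infty,v_\infty)\in\mu_0$, and give exactly $v_\infty$ to all indices of $\omega'$ that carry $\bar y_\infty$ and are assigned $\mu_0$. These are almost all of $\omega'$, so the new sequence on $\omega'$ is eventually constant, as required.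

At all remaining indices Duplicator uses any extension in the assigned class. All new values have $\mathsf U$-value $u$, so the element is legal, and $\mathsf I(j+1,k)$ holds.

**Step 4: the end of the game.** When $k=0$ the thresholds are $1$, so the same $\equiv_0$-classes occur at indices on both sides. An equation holds for the chosen tuple iff it holds for the tuples at all indices; on the limit leg $A$ the tuple is $\bar y_\infty$, which is also carried by almost all indices of $\omega'$. Whether it holds at an index depends only on the $\equiv_0$-class there. So the same equations hold on both sides, and the $\mathsf U$-values agree: the final positions are $\equiv_0$. $\square$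

By Lemmas 3, 5 and 12, $P$ is a basis of $X$ and $P\vee\mathcal E(D^H)$ is a basis of $Z=X\vee H$. By Lemma 13 they are elementarily equivalent, so $X\equiv Z$. With $Z\equiv Y$ from Section 9 and $X\not\equiv Y$ from Section 5, this proves the Theorem. $\blacksquare$
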